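# CSP-style parallel composition has no finite ground-complete axiomatization modulo bisimilarity

## 1. Pushing parallel composition inward: a guess and three tests

Let $\mathrm{Act}$ be a finite, nonempty set of actions, and fix a countably infinite set of variables. The terms of BCCSP are generated by
$$t ::= \mathbf 0 \mid x \mid a t \mid t+t\qquad(a\in\mathrm{Act},\ x\text{ a variable}),$$
with the usual transitions: $at\xrightarrow{a}t$, and $t+u$ can do every transition of $t$ and every transition of $u$. For $A\subseteq\mathrm{Act}$ the parallel composition $|_A$ is given by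
$$\frac{x\xrightarrow{b}x'}{x|_A y\xrightarrow{b}x'|_A y}\ (b\notin A),\qquad \frac{y\xrightarrow{b}y'}{x|_A y\xrightarrow{b}x|_A y'}\ (b\notin A),\qquad \frac{x\xrightarrow{b}x'\quad y\xrightarrow{b}y'}{x|_A y\xrightarrow{b}x'|_A y'}\ (b\in A).$$
So the components must move together on actions in $A$ and move independently on all others. For $\mathcal A\subseteq 2^{\mathrm{Act}}$ let $\mathrm{BCCSP}_{\mathcal A}$ be BCCSP with the operators $|_A$, $A\in\mathcal A$, added. The full language is $\mathrm{BCCSP}^{\mathrm p}=\mathrm{BCCSP}_{2^{\mathrm{Act}}}$.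

We recall the standard notions. A *bisimulation* is a symmetric relation $R$ on closed terms such that $q\,R\,r$ and $q\xrightarrow{b}q'$ imply $r\xrightarrow{b}r'$ for some $r'$ with $q'\,R\,r'$. Closed terms are *bisimilar*, $q\sim r$, if some bisimulation relates them. For open terms, $t\sim u$ means $\sigma(t)\sim\sigma(u)$ for every closed substitution $\sigma$. Bisimilarity is a congruence for all operators above. There is no recursion, so a closed term has finitely many transitions and no infinite run.

An *axiom system* $E$ is a set of equations $t\approx u$. It is *sound* if $t\sim u$ for each of them. We write $E\vdash t\approx u$ if the equation follows by reflexivity, symmetry, transitivity, substitution instances of axioms, and closure under the operators. $E$ is *ground-complete* if $E\vdash q\approx r$ for all closed $q\sim r$. The question is whether $\mathrm{BCCSP}^{\mathrm p}$ has a finite axiom system that is sound and ground-complete.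

The answer one would first guess is yes. The operator $+$ is governed by four laws. A parallel operator should need a few more laws, which push it through sums and prefixes until it disappears from closed terms. Let us test this.

**Proposition 1.** If $\mathcal A\subseteq\{\mathrm{Act}\}$, then $\mathrm{BCCSP}_{\mathcal A}$ has a finite, sound, ground-complete axiom system.

*Proof.* *First test: no parallel operator.* Take
$$x+y\approx y+x,\quad (x+y)+z\approx x+(y+z),\quad x+x\approx x,\quad x+\mathbf 0\approx x.$$
These are sound. Let $q\sim r$ be closed BCCSP terms. We prove $q\approx r$ by induction on their total size. Each of them is provably equal to $\mathbf 0$ or to the sum of its prefix summands. For each summand $bq'$ of $q$ there is a summand $br'$ of $r$ with $q'\sim r'$. By induction $q'\approx r'$ is provable, so $bq'\approx br'$ is, and by idempotence $r\approx r+bq'$ is provable. Doing this for all summands of $q$ gives $r\approx r+q$. Symmetrically $q\approx q+r$, hence $q\approx r$.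

*Second test: full synchronization.* Write $|$ for $|_{\mathrm{Act}}$ and add, for all $a\neq b$ in $\mathrm{Act}$,
$$\mathbf 0|x\approx\mathbf 0,\quad x|\mathbf 0\approx\mathbf 0,\quad (x+y)|z\approx x|z+y|z,\quad x|(y+z)\approx x|y+x|z,\quad ax|ay\approx a(x|y),\quad ax|by\approx\mathbf 0 .$$
These are finitely many. They are sound because each transition of $q|r$ consists of one transition of $q$ and one of $r$ with the same label. By induction on the total size of closed BCCSP terms $q,r$, they prove $q|r$ equal to a BCCSP term. Eliminating $|$ innermost first, every closed term is provably equal to a closed BCCSP term, and the first test finishes the proof. $\square$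

*Third test: interleaving over one action.* Let $\mathrm{Act}=\{a\}$, write $\parallel$ for $|_\emptyset$, and write $a^0=\mathbf 0$, $a^{k+1}=a\,a^k$. The laws $\mathbf 0\parallel x\approx x$, $x\parallel\mathbf 0\approx x$ and
$$ax\parallel ay\approx a(x\parallel ay)+a(ax\parallel y)$$
are sound. By induction on $i+j$ they prove $a^i\parallel a^j\approx a^{i+j}$: for $i,j\ge1$ both summands on the right become $a\,a^{i+j-1}$, and idempotence merges them. So far the guess stands.

With two summands it gets harder. The law $(x+y)\parallel z\approx x\parallel z+y\parallel z$ is unsound. Indeed $(a+a^2)\parallel a$ can go to $(a+a^2)\parallel\mathbf 0\sim a+a^2$, whereas every derivative of $a\parallel a+a^2\parallel a$ is bisimilar to $a$ or to $a^2$. When one component moves, the other keeps all its summands. A sound replacement is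
$$(ax+ay)\parallel az\approx a(x\parallel az)+a(y\parallel az)+a((ax+ay)\parallel z),$$
and there is one such law for each number of summands. So the guess now depends on whether a cleverly chosen finite set of laws can do the work of this infinite list, possibly with the help of the other operators. It cannot.

**Theorem 1.** If $\mathcal A$ contains some $A_0\ne\mathrm{Act}$, then no finite axiom system over $\mathrm{BCCSP}_{\mathcal A}$ is sound modulo $\sim$ and ground-complete. In particular (take $A_0=\emptyset$), for every finite nonempty $\mathrm{Act}$ there is no finite axiom system that is sound modulo $\sim$ and ground-complete over $\mathrm{BCCSP}^{\mathrm p}$.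

**Theorem 2.** $\mathrm{BCCSP}_{\mathcal A}$ has a finite, sound, ground-complete axiomatization of $\sim$ if and only if $\mathcal A\subseteq\{\mathrm{Act}\}$.

Theorem 2 follows from Proposition 1 and Theorem 1, since $\mathcal A\not\subseteq\{\mathrm{Act}\}$ says exactly that some $A_0\neq\mathrm{Act}$ lies in $\mathcal A$. The second sentence of Theorem 1 appears as an open conjecture in "Non-Finite Axiomatisability Results via Reductions: CSP Parallel Composition and CCS Restriction", where $\mathrm{Act}=\{a\}$ is singled out as a case in which the reduction method used there cannot be applied. In the proof below, that case is the core.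

## 2. Erasing all actions but one

Let $\mathcal L$ be $\mathrm{BCCSP}^{\mathrm p}$ over the single action $a$. It has two parallel operators: $\parallel\ =|_\emptyset$ (pure interleaving) and $\otimes=|_{\{a\}}$ (lockstep). We write $a$ also for the term $a\mathbf 0$.

**Proposition 2.** Suppose that for every $B\ge1$ there are closed $\mathcal L$-terms $\ell_B\sim r_B$, built from $\mathbf 0$, prefixing, $+$ and $\parallel$ only, such that no set of equations over $\mathcal L$ that is sound modulo $\sim$ and has at most $B$ distinct subterms in each equation (both sides together) derives $\ell_B\approx r_B$. Then Theorem 1 holds.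

(For counting: $x+y\approx y+x$ has four distinct subterms, $x$, $y$, $x+y$, $y+x$.)

*Proof.* Let $E$ be finite, sound and ground-complete over $\mathrm{BCCSP}_{\mathcal A}$, and pick $a\in\mathrm{Act}\setminus A_0$. Translate terms into $\mathcal L$ by deleting everything behind other actions:
$$\hat{\mathbf 0}=\mathbf 0,\quad \hat x=x,\quad \widehat{at}=a\hat t,\quad \widehat{bt}=\mathbf 0\ (b\neq a),\quad \widehat{t+u}=\hat t+\hat u,\quad \widehat{t|_Au}=\begin{cases}\hat t\parallel\hat u & a\notin A,\\ \hat t\otimes\hat u & a\in A.\end{cases}$$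
For example, $ab\mathbf 0\,|_{\{b\}}\,ba\mathbf 0$ becomes $a\mathbf 0\parallel\mathbf 0$.

**Step 1: bisimilarity is preserved.** By structural induction on closed $q$: if $q\xrightarrow a q'$ then $\hat q\xrightarrow a\hat q'$, and if $\hat q\xrightarrow a r$ then $r=\hat q'$ for some $q\xrightarrow a q'$. Hence $\{(\hat q,\hat r):q\sim r\}$ is a bisimulation, and $q\sim r$ implies $\hat q\sim\hat r$.

**Step 2: $\hat E=\{\hat t\approx\hat u:(t\approx u)\in E\}$ is sound.** Let $\sigma$ be a closed substitution into $\mathcal L$. Closed terms have finite behavior, so there are closed BCCSP terms $\rho(x)$ over $\{a\}$ with $\rho(x)\sim\sigma(x)$. Since $\widehat{\rho(x)}=\rho(x)$,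
$$\sigma(\hat t)\sim\rho(\hat t)=\widehat{\rho(t)}\sim\widehat{\rho(u)}=\rho(\hat u)\sim\sigma(\hat u),$$
where the middle step uses soundness of $E$ and Step 1.

**Step 3: derivations are carried over.** If $E\vdash q\approx r$ then $\hat E\vdash\hat q\approx\hat r$, by induction on the derivation. For an axiom instance, $\widehat{\rho(t)}=\hat\rho(\hat t)$ with $\hat\rho(x)=\widehat{\rho(x)}$. Closure under a prefix $b\ne a$ becomes $\mathbf 0\approx\mathbf 0$. The other rules are immediate.

**Step 4: contradiction.** Let $B\ge1$ bound the number of distinct subterms of each equation in the finite set $\hat E$. Let $\iota$ replace $\parallel$ by $|_{A_0}$ in $\ell_B$ and $r_B$. Only the action $a\notin A_0$ occurs, so $\iota$ preserves transitions and $\iota(\ell_B)\sim\iota(r_B)$. By ground-completeness $E\vdash\iota(\ell_B)\approx\iota(r_B)$. Since $a\notin A_0$, the translation turns $|_{A_0}$ back into $\parallel$, so Step 3 gives $\hat E\vdash\ell_B\approx r_B$. This contradicts the hypothesis. $\square$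

From here on we work in $\mathcal L$. All transitions carry the label $a$, and we write $D(q)=\{q':q\xrightarrow a q'\}$. Two descriptions are used all the time:
$$D(q\parallel r)=\{q'\parallel r: q'\in D(q)\}\cup\{q\parallel r':r'\in D(r)\},\qquad D(q\otimes r)=\{q'\otimes r': q'\in D(q),\,r'\in D(r)\}.$$
We say that a statement about sets of processes holds *up to $\sim$* if it holds after replacing processes by bisimilar ones.

## 3. A sum of chains, and how $\otimes$ tears it apart

A sensible first attempt is a Moller-style argument on a family whose number of summands grows. Let $n\ge2$ and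
$$f_n=\sum_{j=1}^n a\,a^{j-1},\qquad Q_n=a\parallel f_n .$$
Up to $\sim$, $D(Q_n)=\{f_n,a,a^2,\dots,a^n\}$, because $a\parallel a^{j-1}\sim a^j$. So $a\parallel f_n\approx a f_n+\sum_{j} a(a\parallel a^{j-1})$ is valid. The left side is one indivisible summand. On the right every summand is a prefix term $ar$, which has a single derivative, so no summand is bisimilar to $Q_n$ (note $f_n\not\sim a$). The plan is to show that "the term is $\sim Q_n$ and has a summand $\sim Q_n$" is preserved in all derivations from small sound axioms.

For axiom instances there is a promising idea. Suppose $t\approx u$ is an axiom with few subterms, and $\sigma(t)$ has the special summand. Since $t$ has few subterms and the special process has many derivatives, some variable $y$ in $t$ must supply several of them. Add one new summand $ah$ to $\sigma(y)$. The left side gains a new derivative, so by soundness the right side gains it too. If nothing else in $u$ can produce that derivative, then $y$ sits in $u$ in a corresponding position, and this brings the special summand over.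

The operator $\otimes$ blocks the plan at an exact point. If we treat $q\otimes r$ as a single summand, the invariant already fails for the sound law $x\otimes(y+z)\approx x\otimes y+x\otimes z$. Take
$$X=a f_n+\sum_{i=2}^n a\,a^i,\qquad Y=aa+a\,a^{n+1}.$$
We have $f_n\otimes a\sim a$, $a^i\otimes a\sim a$, $f_n\otimes a^{n+1}\sim f_n$ and $a^i\otimes a^{n+1}\sim a^i$ for $2\le i\le n$. So $D(X\otimes Y)$ is $\{a,f_n,a^2,\dots,a^n\}$ up to $\sim$, that is, $X\otimes Y\sim Q_n$. But $X\otimes aa\sim a^2$ and $X\otimes a\,a^{n+1}\sim X$, and neither is $\sim Q_n$ ($X$ has no derivative $\sim a$). The right side of the distributive law has lost the special summand.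

This can be repaired by declaring the summands of $q\otimes r$ to be the products of a summand of $q$ with a summand of $r$. Then the inference "from $q_1\approx r_1$ and $q_2\approx r_2$ conclude $q_1\otimes q_2\approx r_1\otimes r_2$" becomes the obstacle. The induction hypothesis speaks only about terms bisimilar to the special process, so from $s_1\otimes s_2\sim Q_n$ one would need that $s_1$ or $s_2$ is $\sim Q_n$. The example $X\otimes Y\sim Q_n$ shows that this is false for $Q_n$.

So we need a special process $P$ with the following properties.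

1. $P$ is *prime* for $\otimes$: if $x\otimes y$ equals $P$, then one factor equals $P$ and the other is neutral.
2. The ways of writing $P$ and its relatives as $x\parallel y$ are known.
3. There are far more possible new derivatives $h$ than a small axiom can produce by accident, and adding $ah$ to a variable does not change which subterms are terminated or which factors are neutral.

The word "neutral" needs care. No closed term $z$ satisfies $q\otimes z\sim q$ for all $q$: if no run of $z$ is longer than $m$, then $a^{m+1}\otimes z$ has no run longer than $m$. So we look only a fixed number $d$ of steps ahead, and then $a^d$ is neutral.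

## 4. Step-bounded bisimilarity and shortest runs

**Definition.** Let $\sim_0$ relate all closed terms, and let $q\sim_{e+1}r$ iff every $q'\in D(q)$ is $\sim_e$ some $r'\in D(r)$ and conversely. Write $g\in_e q$ if some $q'\in D(q)$ satisfies $q'\sim_e g$.

Each $\sim_e$ is an equivalence, $\sim\,\subseteq\,\sim_{e+1}\,\subseteq\,\sim_e$, and $q\sim_{e+1}r$ iff for all closed $g$: $g\in_e q\Leftrightarrow g\in_e r$. For example $a^2\sim_2a^3$ but $a^2\not\sim_3a^3$. For $q=a+a^3$, with $D(q)=\{\mathbf 0,a^2\}$, we have $a\in_1q$ (since $a^2\sim_1a$) but $a\notin_2q$. An equation $t\approx u$ is *sound modulo $\sim_e$* if $\sigma(t)\sim_e\sigma(u)$ for all closed $\sigma$.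

**Definition.** $\mu(q)$ is the length of a shortest path from $q$ to a state without transitions, and $\nu(q)=\max_{q'\in D(q)}\mu(q')$, with $\nu(q)=-\infty$ if $D(q)=\emptyset$.

For $q=a+a^3$ we get $\mu(q)=1$ and $\nu(q)=2$. Always $q\sim\mathbf 0$ iff $q\sim_1\mathbf 0$ iff $\mu(q)=0$ iff $\nu(q)=-\infty$.

Fix $d\ge1$ (its value comes in Section 5), put $\mathbf 1=a^d$, and **let all levels $e$ satisfy $0\le e\le d$ until the end of Section 11.**

**Fact 1.** If $q\sim_e r$, then $\min(\mu(q),e)=\min(\mu(r),e)$.

*Proof.* Induction on $e$; $e=0$ is trivial. Let $q\sim_{e+1}r$. Then $D(q)=\emptyset$ iff $D(r)=\emptyset$, and in that case both sides are $0$. Otherwise $\min(\mu(q),e+1)=1+\min_{q'\in D(q)}\min(\mu(q'),e)$, likewise for $r$, and the induction hypothesis applies to matching derivatives. $\square$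

We use Fact 1 mostly in this form: if $q\sim_er$ and $\mu(r)<e$, then $\mu(q)=\mu(r)$.

**Fact 2.** $q\sim_e\mathbf 1$ iff $\mu(q)\ge e$. Hence $\mathbf 1\in_eq$ iff $\nu(q)\ge e$. For $e\ge1$: $q\sim_e\mathbf 1$ iff $D(q)\ne\emptyset$ and all $q'\in D(q)$ are $\sim_{e-1}\mathbf 1$.

*Proof.* Induction on $e$; $e=0$ is trivial. For $e\ge1$, $q\sim_ea^d$ iff $D(q)\neq\emptyset$ and all $q'\in D(q)$ are $\sim_{e-1}a^{d-1}$. Since $\mu(a^{d-1})=d-1\ge e-1$, the induction hypothesis gives $a^{d-1}\sim_{e-1}\mathbf 1$, and $q'\sim_{e-1}\mathbf 1$ iff $\mu(q')\ge e-1$. So $q\sim_e\mathbf 1$ iff $D(q)\ne\emptyset$ and all derivatives have $\mu\ge e-1$, which says $\mu(q)\ge e$. The other statements follow. $\square$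

**Fact 3.** $\sim_e$ is a congruence for all operators of $\mathcal L$. Modulo $\sim$, $\parallel$ and $\otimes$ are commutative and associative, and $\mathbf 0\parallel q\sim q$. If $z\sim_e\mathbf 1$, then $q\otimes z\sim_eq$.

*Proof.* Congruence is an induction on $e$ from the descriptions of $D$. For $\parallel$: if $q\sim_{e+1}r$ and $s\sim_{e+1}w$, then a derivative $q'\parallel s$ is matched by $r'\parallel w$ with $q'\sim_er'$, because also $s\sim_ew$. The other operators are similar. The laws modulo $\sim$ are shown by the evident bisimulations. For the last claim, $q\otimes z\sim_eq\otimes a^d$ by congruence, and we show $q\otimes a^j\sim_eq$ for all $j\ge e$ by induction on $e$. For $e=0$ this is trivial. For $j\ge e\ge1$, $D(q\otimes a^j)=\{q'\otimes a^{j-1}:q'\in D(q)\}$, and $q'\otimes a^{j-1}\sim_{e-1}q'$ since $j-1\ge e-1$. $\square$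

**Fact 4.** The pair $(\mu,\nu)$ is compositional:
$$\mu(aq)=1+\mu(q),\quad \mu(q\otimes r)=\min(\mu(q),\mu(r)),\quad \mu(q\parallel r)=\mu(q)+\mu(r),$$
$\mu(q+r)=\min(\mu(q),\mu(r))$ if both are $\not\sim\mathbf 0$, and $\mu(q+r)=\mu(q)+\mu(r)$ otherwise;
$$\nu(aq)=\mu(q),\quad\nu(q+r)=\max(\nu(q),\nu(r)),\quad \nu(q\otimes r)=\min(\nu(q),\nu(r)),\quad \nu(q\parallel r)=\max(\nu(q)+\mu(r),\,\mu(q)+\nu(r)).$$
In particular $q\otimes r\sim_e\mathbf 1$ iff $q\sim_e\mathbf 1$ and $r\sim_e\mathbf 1$.

*Proof.* For $\otimes$: a path of $q\otimes r$ is a pair of equally long paths, and a state of $q\otimes r$ is terminated iff one component is. So termination takes at least $\min(\mu(q),\mu(r))$ steps. The component with the smaller $\mu$ can be led to termination in exactly that many steps, while the other runs along. For $\parallel$: paths are interleavings, and a state is terminated iff both components are. Prefix and $+$ are clear. The $\nu$-formulas follow by inserting the $\mu$-formulas for the derivatives; for $\otimes$, $\max_{q',r'}\min(\mu(q'),\mu(r'))=\min(\nu(q),\nu(r))$.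 The last claim is Fact 2. $\square$

For example, $\nu((a+a^3)\parallel a)=\max(2+1,1+0)=3$. Indeed its derivatives $\mathbf 0\parallel a$, $a^2\parallel a$, $(a+a^3)\parallel\mathbf 0$ have $\mu=1,3,1$.

**Fact 5.** If $q\sim_er$ and $e+1\le d$, then $a\parallel q\sim_{e+1}a\parallel r$.

*Proof.* Induction on $e$. We have $D(a\parallel q)=\{\mathbf 0\parallel q\}\cup\{a\parallel q':q'\in D(q)\}$, and $\mathbf 0\parallel q\sim_e\mathbf 0\parallel r$. If $e=0$ this suffices, since both sides have a derivative. If $e\ge1$, matching derivatives $q'\sim_{e-1}r'$ give $a\parallel q'\sim_ea\parallel r'$ by induction. $\square$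

Fact 5 gains a level, which plain congruence would not do. This gain is needed in Sections 10 and 11.

## 5. The processes $c_k$, $\beta_k$, $W_I$, $p$ and the equation $(e_B)$

Fix $B\ge1$ and put $N=32B$, $d=2N+10$, $n=2B+1$; so $n\le N$. Define
$$c_k=a\,a^k+a\mathbf 1\ \ (0\le k\le N),\qquad \beta_k=ac_0+ac_k\ \ (1\le k\le N),\qquad W_I=\sum_{k\in I}a\beta_k\ \ (\emptyset\neq I\subseteq\{1,\dots,N\}),$$
$$p=\sum_{j=1}^naW_{\{j\}},\qquad P=a\parallel p .$$

The process $c_k$ can move to a state that stops after $k$ steps, or become neutral. For $k\ge1$ the product $c_0\otimes c_k$ has, up to $\sim$, the derivatives $\mathbf 0,a^k,\mathbf 1$, so it is a third process, bisimilar neither to $c_0$ nor to $c_k$. This incomparability will make $\beta_k$ prime. The summand $ac_0$ has a second purpose: it makes $\mu(\beta_k)=2$ for all $k$. So all the $2^N-1$ processes $W_I$, which code subsets $I$, look alike to $\mu$ and $\nu$. Up to $\sim$ the derivatives are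
$$\begin{aligned}&D(c_k)=\{a^k,\mathbf 1\},\quad D(\beta_k)=\{c_0,c_k\},\quad D(W_I)=\{\beta_k:k\in I\},\quad D(p)=\{W_{\{j\}}:j\le n\},\\ &D(a\parallel c_k)=\{c_k,\ a\parallel a^k,\ a\parallel\mathbf 1\},\quad D(a\parallel\beta_k)=\{\beta_k,\ a\parallel c_0,\ a\parallel c_k\},\\ &D(a\parallel W_I)=\{W_I\}\cup\{a\parallel\beta_k:k\in I\},\quad D(P)=\{p\}\cup\{a\parallel W_{\{j\}}:j\le n\},\end{aligned}\tag{1}$$
and Fact 4 gives
$$\mu(c_k)=k+1,\quad \mu(\beta_k)=2,\quad\mu(W_I)=\mu(a\parallel\beta_k)=3,\quad\mu(p)=\mu(a\parallel W_I)=4,\quad\mu(P)=5,\quad\nu(P)=4.\tag{2}$$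
The equation we study is
$$a\parallel p\;\approx\; a\,p+\sum_{j=1}^{n}a\,(a\parallel W_{\{j\}}).\tag{$e_B$}$$
By (1) both sides have the same derivatives up to $\sim$, so $(e_B)$ is sound modulo $\sim$.

**Theorem 3.** Let $E$ be a set of equations over $\mathcal L$, each having at most $B$ distinct subterms (both sides together), and sound modulo $\sim_d$ (for instance, sound modulo $\sim$). Then $E$ does not derive $(e_B)$.

The sides of $(e_B)$ use only $\mathbf 0$, prefixing, $+$ and $\parallel$. So Theorem 3 and Proposition 2 give Theorem 1. The rest of the notes proves Theorem 3. The parameters $B,N,n,d$ stay fixed. The proof works at the levels $d,d-1,d-2,d-3$, and $d-3=2N+7$ is large enough for every lemma of the next two sections.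

## 6. Prime processes for $\otimes$

**Definition.** A closed $g$ is *$e$-prime* if $g\not\sim_e\mathbf 1$, and $x\otimes y\sim_eg$ implies ($x\sim_eg$ and $y\sim_e\mathbf 1$) or ($x\sim_e\mathbf 1$ and $y\sim_eg$).

Primality is invariant under $\sim_e$. If $g$ is $e$-prime then $g\otimes g\not\sim_eg$. So $a$ is not $e$-prime for $e\ge2$, since $a\otimes a\sim a$. Likewise $c_k\otimes c_k\sim c_k$, so $c_k$ is not $e$-prime for $e\ge k+2$. By induction on $m$ and Fact 4: if $q_1\otimes\dots\otimes q_m\sim_eg$ and $g$ is $e$-prime, then exactly one $q_i$ is $\sim_eg$ and all others are $\sim_e\mathbf 1$.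

**Lemma 1.** If $e\ge k+2$ and $x\otimes y\sim_ec_k$, then each of $x,y$ is $\sim_ec_k$ or $\sim_e\mathbf 1$.

*Proof.* All products $x'\otimes y'$ with $x'\in D(x)$, $y'\in D(y)$ are $\sim_{e-1}a^k$ or $\sim_{e-1}\mathbf 1$, and both occur. These are different classes, as $\mu(a^k)=k<e-1$ (Fact 2). Choose $x_0\otimes y_0\sim_{e-1}\mathbf 1$; by Fact 4, $x_0\sim_{e-1}\mathbf 1$ and $y_0\sim_{e-1}\mathbf 1$. For every $x'\in D(x)$, Fact 3 gives $x'\sim_{e-1}x'\otimes y_0$, so $x'$ is $\sim_{e-1}a^k$ or $\sim_{e-1}\mathbf 1$, and the class of $\mathbf 1$ does occur, at $x_0$. If the class of $a^k$ also occurs, $x\sim_ec_k$; if not, $x\sim_e\mathbf 1$. Likewise for $y$. $\square$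

**Lemma 2.** $\beta_k$ is $e$-prime for $e\ge N+3$.

*Proof.* $\mu(\beta_k)=2<e$, so $\beta_k\not\sim_e\mathbf 1$. Let $x\otimes y\sim_e\beta_k$. Every product $x'\otimes y'$ of derivatives is $\sim_{e-1}c_0$ or $\sim_{e-1}c_k$, and both occur. As $e-1\ge N+2$, Lemma 1 applies at level $e-1$: if $x'\otimes y'\sim_{e-1}c_i$, then each of $x',y'$ is $\sim_{e-1}c_i$ or $\sim_{e-1}\mathbf 1$. By Fact 1, $c_0,c_k,\mathbf 1$ are pairwise $\not\sim_{e-1}$ (their $\mu$ are $1$, $k+1\le N+1$ and $d$).

**Step 1: some derivative of $x$ or $y$ is neutral.** Suppose no element of $D(x)\cup D(y)$ is $\sim_{e-1}\mathbf 1$. Then for every pair there is an $i$ with $x'\sim_{e-1}y'\sim_{e-1}c_i\sim_{e-1}x'\otimes y'$. Varying one member of the pair at a time, all elements of $D(x)\cup D(y)$ lie in one class, so only one of $c_0,c_k$ occurs as a product. This is a contradiction.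

**Step 2: then one whole side is neutral.** By symmetry let $x_0\in D(x)$, $x_0\sim_{e-1}\mathbf 1$. Each $y'\sim_{e-1}x_0\otimes y'$ is $\sim_{e-1}c_0$ or $\sim_{e-1}c_k$, hence $\not\sim_{e-1}\mathbf 1$. Suppose some $x'\in D(x)$ is $\not\sim_{e-1}\mathbf 1$; then $x'\sim_{e-1}c_j$ for some $j\in\{0,k\}$. For each $y'$, $x'\otimes y'\sim_{e-1}c_i$ forces $i=j$ and $y'\sim_{e-1}c_j$. So all elements of $D(y)$ are $\sim_{e-1}c_j$. Now every product $x''\otimes y'\sim_{e-1}c_i$ has $y'\sim_{e-1}c_i$, so $i=j$, and again only one class of products occurs, a contradiction. Hence all elements of $D(x)$ are $\sim_{e-1}\mathbf 1$, so $x\sim_e\mathbf 1$ and $y\sim_ex\otimes y\sim_e\beta_k$. $\square$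

The next lemma lifts primality from derivatives to processes.

**Lemma 3.** Let $e\ge1$, and let $\beta\in D(g)$ be $(e-1)$-prime such that for all $\gamma\in D(g)$ and closed $z$: $\gamma\sim_{e-1}\beta\otimes z$ implies $\gamma\sim_{e-1}\beta$. Then $g$ is $e$-prime. The condition on $\beta$ holds if all elements of $D(g)$ are $(e-1)$-prime.

*Proof.* $g\not\sim_e\mathbf 1$ since $\beta\not\sim_{e-1}\mathbf 1$. Let $x\otimes y\sim_eg$. Some $x_0\otimes y_0\sim_{e-1}\beta$, and by primality and symmetry we may assume $x_0\sim_{e-1}\beta$. For every $y'\in D(y)$ there is $\gamma\in D(g)$ with $\beta\otimes y'\sim_{e-1}x_0\otimes y'\sim_{e-1}\gamma$. By hypothesis $\gamma\sim_{e-1}\beta$, so $\beta\otimes y'\sim_{e-1}\beta$. Primality and $\beta\not\sim_{e-1}\mathbf 1$ give $y'\sim_{e-1}\mathbf 1$. Since $y_0\in D(y)$, we get $y\sim_e\mathbf 1$ and $x\sim_ex\otimes y\sim_eg$.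

For the last claim: if $\gamma$ is $(e-1)$-prime and $\gamma\sim_{e-1}\beta\otimes z$, then $\beta\sim_{e-1}\gamma$ or $\beta\sim_{e-1}\mathbf 1$, and the latter is false. $\square$

**Lemma 4.** For $N+6\le e\le d$, the processes $\beta_k$, $W_I$, $p$, $a\parallel\beta_k$, $a\parallel W_I$, $P$ are $e$-prime.

*Proof.* We climb with Lemma 3, using (1). By Lemmas 2 and 3, $W_I$ is $e$-prime for $e\ge N+4$, and then $p$ for $e\ge N+5$.

*The process $a\parallel\beta_k$, for $e\ge N+4$.* Its derivatives $a\parallel c_j$ are not known to be prime, so we check the condition of Lemma 3 for $\beta:=\mathbf 0\parallel\beta_k\sim\beta_k$, which is $(e-1)$-prime. For $\gamma=\beta$ there is nothing to show. We claim that $a\parallel c_j\sim_{e-1}\beta\otimes z$ is impossible for $j\in\{0,k\}$. Otherwise the derivative $a\parallel\mathbf 1$ of $a\parallel c_j$, which has $\mu=d+1$, is $\sim_{e-2}$ a derivative of $\beta\otimes z$, that is, $\sim_{e-2}c_i\otimes z'$ with $i\in\{0,k\}$. By Fact 1, $\mu(c_i\otimes z')\ge e-2$. But $\mu(c_i\otimes z')\le\mu(c_i)\le N+1<e-2$, a contradiction.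

*The rest.* All elements of $D(a\parallel W_I)$ are $(e-1)$-prime for $e\ge N+5$, so $a\parallel W_I$ is $e$-prime there. All elements of $D(P)$ are $(e-1)$-prime for $e\ge N+6$, so $P$ is $e$-prime there. $\square$

## 7. Decompositions with respect to $\parallel$

**Lemma 5.** Suppose (a) $x\parallel y\sim_e\beta_k$ and $e\ge N+5$; or (b) $x\parallel y\sim_eW_I$ and $e\ge N+6$; or (c) $x\parallel y\sim_ep$ and $e\ge N+7$. Then $x\sim\mathbf 0$ or $y\sim\mathbf 0$.

*Proof.* Suppose $x,y\not\sim\mathbf 0$.

(a) Since $c_0\in D(\beta_k)$, by symmetry some $x'\in D(x)$ has $x'\parallel y\sim_{e-1}c_0$. As $\mathbf 0\in D(c_0)$, $x'\parallel y$ has a derivative $\sim\mathbf 0$. Since $y\not\sim\mathbf 0$, this derivative has the form $x'\parallel y'$, so $x'\sim\mathbf 0$. Hence $y\sim_{e-1}c_0$, and $y$ has a derivative $y_1\sim_{e-2}\mathbf 1$. Then $x\parallel y_1\in D(x\parallel y)$ has $\mu\ge\mu(y_1)\ge e-2>N+1$. But it must be $\sim_{e-1}c_0$ or $\sim_{e-1}c_k$, whose $\mu$ is at most $N+1<e-1$. This contradicts Fact 1.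

(b), (c) For every $x'\in D(x)$, $x'\parallel y\sim_{e-1}g'$ where $g'$ is some $\beta_k$ (respectively some $W_{\{j\}}$). By (a) (respectively (b)) at level $e-1$ and $y\not\sim\mathbf 0$, we get $x'\sim\mathbf 0$, so $y\sim_{e-1}g'$ and $\mu(y)\ge2$ by Fact 1. Symmetrically, every $y'\in D(y)$ is $\sim\mathbf 0$, so $\mu(y)=1$, a contradiction. $\square$

**Lemma 6.** Let $g$ be some $\beta_k$ ($e\ge2N+5$), some $W_I$ ($e\ge2N+6$), or $p$ ($e\ge2N+7$). If $x\parallel y\sim_ea\parallel g$ and $x,y\not\sim\mathbf 0$, then ($x\sim a$ and $y\sim_{e-1}g$) or ($y\sim a$ and $x\sim_{e-1}g$).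

*Proof.* We prove the cases in the order $\beta_k$, $W_I$, $p$.

**Step 1: identify $y$.** Since $\mathbf 0\parallel g\in D(a\parallel g)$, by symmetry some $x_0\in D(x)$ has $x_0\parallel y\sim_{e-1}g$. By Lemma 5 at level $e-1$, $x_0\sim\mathbf 0$ and $y\sim_{e-1}g$. It remains to show that all $x''\in D(x)$ are $\sim\mathbf 0$, for then $x\sim a$. Suppose $x''\in D(x)$ and $x''\not\sim\mathbf 0$. By Lemma 5, $x''\parallel y\not\sim_{e-1}g$. So $x''\parallel y\sim_{e-1}a\parallel g'$ for some $g'\in D(g)$.

**Step 2: $g=\beta_k$.** Then $g'=c_j$ with $j\in\{0,k\}$, and $\mu(y)=2$. Since $\mu(a\parallel c_j)=j+2<e-1$, Fact 1 gives $\mu(x'')+2=j+2$, so $\mu(x'')=j$. As $x''\not\sim\mathbf 0$, we have $j=k\ge1$. Pick $y'\in D(y)$ with $y'\sim_{e-2}c_k$; then $\mu(y')=k+1$. The derivative $x''\parallel y'$ of $x''\parallel y$ has $\mu=2k+1\le 2N+1<e-2$. It is $\sim_{e-2}$ one of $c_k$, $a\parallel a^k$, $a\parallel\mathbf 1$, with $\mu=k+1$, $k+1$, $d+1$. Since $2k+1\ne k+1$ and $2k+1<e-2\le d+1$, this contradicts Fact 1 at level $e-2$.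

**Step 3: $g=W_I$ or $g=p$.** Then $g'$ is some $\beta_k$, respectively some $W_{\{j\}}$. By the case already proved, at level $e-1$, $y\sim a$ or $y\sim_{e-2}g'$. But $y\sim_{e-1}g$ gives $\mu(y)=\mu(g)\in\{3,4\}$, while $\mu(a)=1$ and $\mu(g')=\mu(g)-1$. This contradicts Fact 1. $\square$

Step 2 is the reason for taking $d$ slightly larger than $2N$.

**Lemma 7.** For $2N+7\le e\le d$: the $\beta_k$ are pairwise $\not\sim_e$; so are the $W_I$; so are the $a\parallel\beta_k$; so are the $a\parallel W_I$. Moreover $W_I\not\sim_ea\parallel\beta_k$ and $p\not\sim_ea\parallel W_I$. No prefix term $aq$ is $\sim_dP$.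

*Proof.* For $j\ne k$, $c_j\in D(\beta_j)$ is $\not\sim_{e-1}c_0,c_k$ by Fact 1, so $\beta_j\not\sim_e\beta_k$; this works for $e\ge N+3$. Hence the $W_I$ are pairwise $\not\sim_e$ for $e\ge N+4$. If $a\parallel\beta_j\sim_ea\parallel\beta_k$, apply Lemma 6 with $x=a$, $y=\beta_j$: since $\beta_j\not\sim a$, we get $\beta_j\sim_{e-1}\beta_k$, so $j=k$. The same argument works for $a\parallel W_I$. The next two statements are Lemma 5(b) and (c), since $a$, $\beta_k$, $W_I$ are $\not\sim\mathbf 0$. Finally, if $aq\sim_dP$, then all derivatives of $P$ are $\sim_{d-1}q$; but $p\not\sim_{d-1}a\parallel W_{\{1\}}$. $\square$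

## 8. Summands of terms with $\otimes$, and exposed factors

We now define summands so that the distributive law of Section 3 does no harm.

**Definition.** For a closed substitution $\rho$ and a term $v$, the set $S_\rho(v)$ of terms is given by
$$S_\rho(\mathbf 0)=\emptyset,\quad S_\rho(x)=\{x\},\quad S_\rho(av)=\{av\},\quad S_\rho(v+v')=S_\rho(v)\cup S_\rho(v'),$$
$$S_\rho(v\otimes v')=\{\tau\otimes\tau':\tau\in S_\rho(v),\ \tau'\in S_\rho(v')\},$$
$$S_\rho(v\parallel v')=\begin{cases}S_\rho(v)&\text{if }\rho(v')\sim\mathbf 0,\\ S_\rho(v')&\text{if }\rho(v')\not\sim\mathbf 0\text{ and }\rho(v)\sim\mathbf 0,\\ \{v\parallel v'\}&\text{otherwise.}\end{cases}$$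
For closed $q$ the set does not depend on $\rho$, and we write $S(q)$. Each $\tau\in S_\rho(v)$ is a $\otimes$-product of *factors*, which are occurrences of variables, of prefix terms, or of *parallel terms* $v_1\parallel v_2$ with $\rho(v_1)\not\sim\mathbf 0\not\sim\rho(v_2)$. All factors are subterms of $v$.

For example, let $v=(x+ay)\otimes(az\parallel w)$. If $\rho(w)=\mathbf 0$ then $S_\rho(v)=\{x\otimes az,\ ay\otimes az\}$. If $\rho(w)=a$ then $S_\rho(v)=\{x\otimes(az\parallel w),\ ay\otimes(az\parallel w)\}$.

**Fact 6.** Up to $\sim$, $D(\rho(v))=\bigcup_{\tau\in S_\rho(v)}D(\rho(\tau))$, and for $\tau$ with factors $\varphi_1,\dots,\varphi_m$, $D(\rho(\tau))=\{q_1\otimes\dots\otimes q_m:q_i\in D(\rho(\varphi_i))\}$. For closed $q$, all $s\in S(q)$ are $\not\sim\mathbf 0$ and $D(s)\subseteq D(q)$ up to $\sim$; moreover $S(q)=\emptyset$ iff $q\sim\mathbf 0$.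

*Proof.* The second formula is the description of $D$ for $\otimes$. The first is an induction on $v$. The cases $\mathbf 0$, $x$, $av$, $+$ are immediate. For $v\otimes v'$, the derivatives are the products $q\otimes q'$ with $q\in D(\rho(v))$, $q'\in D(\rho(v'))$; apply the induction hypothesis and congruence. For $v\parallel v'$ with one component instance $\sim\mathbf 0$, $\rho(v\parallel v')$ is bisimilar to the instance of the other component; otherwise the statement is trivial. For closed $q$, elements of $S(q)$ are $\otimes$-products of prefix terms and of $\parallel$-compositions of processes $\not\sim\mathbf 0$. All of these can move, so the product can. The inclusion and the last equivalence follow from the first formula. $\square$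

**Fact 7.** $S(\rho(v))$ consists exactly of the *instances* of elements $\tau\in S_\rho(v)$: replace each variable factor occurrence $x$ of $\tau$ by some element of $S(\rho(x))$, and apply $\rho$ to all other factors.

*Proof.* Induction on $v$. For $v=x$ both sets are $S(\rho(x))$. For $v\parallel v'$, the case distinction defining $S(\rho(v)\parallel\rho(v'))$ is the one defining $S_\rho(v\parallel v')$, and in the third case both give the single element $\rho(v\parallel v')$. The other cases are immediate. $\square$

**Definition.** A factor $\varphi$ is *$e$-exposed in $v$ under $\rho$* if it is a factor occurrence in some $\tau\in S_\rho(v)$ all of whose other factors $\varphi'$ satisfy $\mathbf 1\in_e\rho(\varphi')$.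

In the example with $\rho(w)=\mathbf 0$, $x$ is $e$-exposed in $v$ iff $\mathbf 1\in_ea\rho(z)$, that is, iff $\mu(\rho(z))\ge e$. An exposed factor shows its derivatives to the outside, because the other factors can make a neutral move. For prime derivatives the converse holds as well.

**Lemma 8.** (a) If $\varphi$ is $e$-exposed in $v$ under $\rho$ and $g\in_e\rho(\varphi)$, then $g\in_e\rho(v)$. (b) If $g$ is $e$-prime and $g\in_e\rho(v)$, then $g\in_e\rho(\varphi)$ for some $\varphi$ that is $e$-exposed in $v$ under $\rho$.

*Proof.* (a) Combine a derivative $\sim_eg$ of $\rho(\varphi)$ with derivatives $\sim_e\mathbf 1$ of the other factors. By Fact 3 the product is $\sim_eg$, and by Fact 6 it is, up to $\sim$, in $D(\rho(v))$.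

(b) By Fact 6, $g\sim_eq_1\otimes\dots\otimes q_m$ with $q_i\in D(\rho(\varphi_i))$ for the factors $\varphi_i$ of some $\tau\in S_\rho(v)$. By primality one $q_i$ is $\sim_eg$ and the others are $\sim_e\mathbf 1$, so $\varphi_i$ is $e$-exposed. $\square$

The last tool says which perturbations of a variable leave this structure unchanged.

**Lemma 9.** Let $\sigma'=\sigma[y\mapsto\sigma(y)+ah]$ where $\sigma(y)\not\sim\mathbf 0$, $1+\mu(h)\ge\mu(\sigma(y))$ and $\mu(h)\le\nu(\sigma(y))$. Then for all terms $v$: $\mu$ and $\nu$ agree on $\sigma(v)$ and $\sigma'(v)$; $S_\sigma(v)=S_{\sigma'}(v)$; and at each level $e\le d$ the same factors are $e$-exposed in $v$ under $\sigma$ and under $\sigma'$. If moreover $h$ and all elements of $D(\sigma(y))$ are $\not\sim\mathbf 0$, then $\sigma(v)\sim a$ iff $\sigma'(v)\sim a$.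

*Proof.* By Fact 4, $\mu(\sigma'(y))=\min(\mu(\sigma(y)),1+\mu(h))=\mu(\sigma(y))$ and $\nu(\sigma'(y))=\max(\nu(\sigma(y)),\mu(h))=\nu(\sigma(y))$. By compositionality $\mu,\nu$ agree on all $\sigma(v),\sigma'(v)$. The definition of $S_\rho$ only asks which instances have $\mu=0$, and exposure only asks whether $\nu\ge e$ (Fact 2). Under the extra hypothesis all derivatives of $\sigma(y)$ and of $\sigma'(y)$ can move, so $\sigma(y)\sim_2\sigma'(y)$, hence $\sigma(v)\sim_2\sigma'(v)$. Finally $q\sim_2a$ iff $q\sim a$: both say that $D(q)\ne\emptyset$ and all its elements are $\sim\mathbf 0$. $\square$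

For example, if $\sigma(y)=a^2+a^3$, then $\mu=\nu=2$, and $h=a+a^2$ with $\mu(h)=1$ is a permitted addition.

## 9. The invariant and the inference rules

**Definition.** A closed term $q$ is *marked* if $q\sim_dP$ and some $s\in S(q)$ satisfies $s\sim_dP$.

The left side $a\parallel p$ of $(e_B)$ is marked, as $S(a\parallel p)=\{a\parallel p\}$. So is $(a\parallel p)\otimes\mathbf 1$, whose only summand is itself, $\sim_dP$ by Fact 3. The right side of $(e_B)$ is not marked: its $S$ contains only prefix terms, and by Lemma 7 none of them is $\sim_dP$. Hence Theorem 3 follows from the next proposition.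

**Proposition 3.** Let $E$ be as in Theorem 3. If $q,r$ are closed and $E\vdash q\approx r$, then $q$ is marked iff $r$ is marked.

*Proof.* Replacing all variables of a derivation by $\mathbf 0$, we may assume that it uses only closed terms. Since $\sim_d$ is a congruence and $E$ is sound modulo $\sim_d$, all equations in it hold modulo $\sim_d$. We use induction on the derivation. Reflexivity, symmetry and transitivity are trivial. The congruence rules follow here, and axiom instances take up Sections 10 and 11.

**Prefix.** Both sides are prefix terms, and no prefix term is $\sim_dP$. So neither is marked.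

**Sum: $q=q_1+q_2$, $r=r_1+r_2$.** Let $q$ be marked via $s$, say $s\in S(q_1)$. Modulo $\sim_{d-1}$, the derivatives of $q_1$ include those of $s\sim_dP$ and are among those of $q\sim_dP$. So $q_1\sim_dP$ and $q_1$ is marked. By induction $r_1$ is marked. Since $r\sim_dq\sim_dP$ and $S(r_1)\subseteq S(r)$, $r$ is marked. The other cases are symmetric.

**Lockstep: $q=q_1\otimes q_2$, $r=r_1\otimes r_2$.** Let $q$ be marked via $s_1\otimes s_2$, $s_i\in S(q_i)$. As $P$ is $d$-prime (Lemma 4), by symmetry $s_1\sim_dP$ and $s_2\sim_d\mathbf 1$. Primality also applies to $q_1\otimes q_2\sim_dP$. Here $q_1\sim_d\mathbf 1$ is impossible: $p\in_{d-1}P$ gives $p\in_{d-1}s_1$, hence $p\in_{d-1}q_1$, while $p\not\sim_{d-1}\mathbf 1$. So $q_1\sim_dP$, $q_2\sim_d\mathbf 1$, and $q_1$ is marked. By induction there is $s_1'\in S(r_1)$ with $s'_1\sim_dP$. Since $r_2\sim_dq_2\sim_d\mathbf 1$, we have $r_2\not\sim\mathbf 0$, and by Fact 6 there is some $s_2'\in S(r_2)$. It is $\not\sim\mathbf 0$, and all its derivatives are, up to $\sim$, derivatives of $r_2$, hence $\sim_{d-1}\mathbf 1$.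 So $s_2'\sim_d\mathbf 1$. Thus $s_1'\otimes s_2'\sim_dP$ lies in $S(r)$, and $r\sim_dq\sim_dP$, so $r$ is marked. The converse is symmetric.

**Interleaving: $q=q_1\parallel q_2$, $r=r_1\parallel r_2$.** Since $q_i\sim_dr_i$, $q_i\sim\mathbf 0$ iff $r_i\sim\mathbf 0$. If $q_2\sim\mathbf 0$, then $q\sim q_1$ and $S(q)=S(q_1)$, and likewise for $r$. So $q$ is marked iff $q_1$ is, iff (by induction) $r_1$ is, iff $r$ is. If $q_2\not\sim\mathbf 0\sim q_1$, argue in the same way with $q_2,r_2$. Otherwise $S(q)=\{q\}$, $S(r)=\{r\}$ and $q\sim_dr$, so both are marked or neither is.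

**Axiom instances.** Let $t\approx u$ or $u\approx t$ be in $E$, let $\sigma$ be a closed substitution, and let $\sigma(t)$ be marked. We must show that $\sigma(u)$ is marked. Note that $\sigma(u)\sim_d\sigma(t)\sim_dP$. This is done in Sections 10 and 11, where $t,u,\sigma$ are fixed.

## 10. A subset $I$ that the axiom cannot produce by accident

Let $\mathrm{Sub}$ be the set of subterms of $t$ and $u$, so $|\mathrm{Sub}|\le B$, and let $V\subseteq\mathrm{Sub}$ be the set of variables in it. We want to add a summand $ah$ with $h\in\{W_I,\ a\parallel W_I\}$ to $\sigma(y)$ for a suitable $y\in V$. The set $I$ must be such that no instance of a term in $\mathrm{Sub}$ looks like $W_I$ or $a\parallel W_I$.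

**Step 1: the choice of $I$.** For $z\in V$ let
$$A_z=\{k:\beta_k\in_{d-3}\sigma(z)\},\qquad A'_z=\{k:a\parallel\beta_k\in_{d-2}\sigma(z)\},$$
and let $\mathcal F$ be the set of all unions of such sets, including $\emptyset$. Then $|\mathcal F|\le2^{2B}$. For $0<k\le m$ we have $\sum_{i\le k}\binom mi\le(\mathrm em/k)^k$ with $\mathrm e=2.718\ldots$, because
$$\left(\tfrac km\right)^k\sum_{i\le k}\tbinom mi\le\sum_{i\le k}\tbinom mi\left(\tfrac km\right)^i\le\left(1+\tfrac km\right)^m\le\mathrm e^k.$$
So the number of $I\subseteq\{1,\dots,N\}$ with $|I\,\triangle\,A|\le2B$ for some $A\in\mathcal F$ is at most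
$$2^{2B}\sum_{i\le2B}\binom{32B}{i}\le2^{2B}(16\,\mathrm e)^{2B}<2^{2B}\,2^{11B}<2^{32B},$$
using $16\,\mathrm e<44<2^{5.5}$. Hence we can **fix $I$ with $|I\,\triangle\,A|>2B$ for all $A\in\mathcal F$.** As $\emptyset\in\mathcal F$, $|I|>2B\ge2$; so $I$ is nonempty and not a singleton. By Lemma 7 at level $d-1$ and (1),
$$a\parallel W_I\notin_{d-1}P.\tag{3}$$

**Step 2: no subterm imitates $W_I$.** This is the content of the next lemma.

**Lemma 10.** Let $\sigma'=\sigma[y\mapsto\sigma(y)+ah]$ with $y\in V$ and $h\in\{W_I,\ a\parallel W_I\}$. Then for all $v\in\mathrm{Sub}$: $\sigma'(v)\not\sim_{d-2}W_I$ and $\sigma'(v)\not\sim_{d-1}a\parallel W_I$.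

*Proof.* In this proof exposure is always under $\sigma'$.

*The new derivative is not a $\beta_k$ or $a\parallel\beta_k$.* By Fact 1 and (2), $h\not\sim_{d-3}\beta_k$. Also $h\not\sim_{d-2}a\parallel\beta_k$, by Fact 1 if $h=a\parallel W_I$ and by Lemma 5(b) if $h=W_I$. Hence for all $z\in V$: $\beta_k\in_{d-3}\sigma'(z)$ iff $k\in A_z$, and $a\parallel\beta_k\in_{d-2}\sigma'(z)$ iff $k\in A'_z$.

*The few accidental indices.* Let $I_1$ be the set of $k$ such that $\sigma'(v')\sim_{d-3}\beta_k$ or $\sigma'(v')\sim_{d-2}a\parallel\beta_k$ for some $v'\in\mathrm{Sub}$. By Lemma 7 each $v'$ contributes at most two indices, so $|I_1|\le2B$.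

*An auxiliary statement.*
$$\text{If }v_0\in\mathrm{Sub}\text{ and }\beta_k\in_{d-3}\sigma'(v_0),\text{ then }k\in I_1,\text{ or }k\in A_z\text{ for some variable }z\ (d-3)\text{-exposed in }v_0.\tag{4}$$
By Lemmas 4 and 8(b) there is a $(d-3)$-exposed factor $\varphi$ in $v_0$ with $\beta_k\in_{d-3}\sigma'(\varphi)$. If $\varphi=av'$, then $\sigma'(v')\sim_{d-3}\beta_k$, so $k\in I_1$. If $\varphi$ is a parallel term, then some derivative of its instance is, up to the order of components, $q\parallel r\sim_{d-3}\beta_k$. Here $r\not\sim\mathbf 0$ is the $\sigma'$-instance of one component, and $q$ is a derivative of the instance of the other. Lemma 5(a) gives $q\sim\mathbf 0$, so $r\sim_{d-3}\beta_k$ and $k\in I_1$. If $\varphi=z$ is a variable, then $k\in A_z$.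

*First claim.* Suppose $\sigma'(v)\sim_{d-2}W_I$. Let $A$ be the union of the $A_z$ over all variables $z$ that are $(d-3)$-exposed in $v$; so $A\in\mathcal F$. If $k\in I$, then $\beta_k\in_{d-3}\sigma'(v)$, so $k\in I_1\cup A$ by (4). Conversely, if $k\in A_z$ with $z$ $(d-3)$-exposed in $v$, then $\beta_k\in_{d-3}\sigma'(v)$ by Lemma 8(a), so $k\in I$ by Lemma 7. Thus $A\subseteq I\subseteq A\cup I_1$, and $|I\,\triangle\,A|\le2B$. This contradicts the choice of $I$.

*Second claim.* Suppose $\sigma'(v)\sim_{d-1}a\parallel W_I$. By (1) and Lemma 7 at level $d-2$, $k\in I$ iff $a\parallel\beta_k\in_{d-2}\sigma'(v)$. Let $A$ be the union of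

* the sets $A'_z$ for the variables $z$ that are $(d-2)$-exposed in $v$, and
* the sets $A_z$ for the variables $z$ that are $(d-3)$-exposed in some $v_0$, where $v_0,v_1$ are, in some order, the components of a parallel factor that is $(d-2)$-exposed in $v$ and $\sigma'(v_1)\sim a$.

Again $A\in\mathcal F$.

Let $k\in I$. By Lemma 8(b) at level $d-2$ there is a $(d-2)$-exposed $\varphi$ in $v$ with $a\parallel\beta_k\in_{d-2}\sigma'(\varphi)$. If $\varphi$ is a prefix, $k\in I_1$. If $\varphi$ is a variable $z$, $k\in A'_z\subseteq A$. If $\varphi$ is a parallel term, then up to order $q\parallel r\sim_{d-2}a\parallel\beta_k$ with $r=\sigma'(v_1)\not\sim\mathbf 0$ for one component $v_1$ and $q\in D(\sigma'(v_0))$ for the other component $v_0$. If $q\sim\mathbf 0$, then $r\sim_{d-2}a\parallel\beta_k$ and $k\in I_1$. Otherwise Lemma 6 applies. Either $q\sim a$ and $r\sim_{d-3}\beta_k$, so $k\in I_1$; or $r\sim a$ and $q\sim_{d-3}\beta_k$. In the latter case $\beta_k\in_{d-3}\sigma'(v_0)$, and (4) gives $k\in I_1$ or $k\in A$.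

Conversely, let $k\in A$. If $k\in A'_z$ with $z$ $(d-2)$-exposed in $v$, then $a\parallel\beta_k\in_{d-2}\sigma'(v)$ by Lemma 8(a), so $k\in I$. In the other case, with $v_0,v_1$ as in the list, $\beta_k\in_{d-3}\sigma'(v_0)$ by Lemma 8(a). Since $\sigma'(v_1)\sim a$, Fact 5 gives $a\parallel\beta_k\in_{d-2}$ the $\sigma'$-instance of the parallel factor, and Lemma 8(a) gives $a\parallel\beta_k\in_{d-2}\sigma'(v)$, so $k\in I$. Thus $A\subseteq I\subseteq A\cup I_1$, a contradiction as before. $\square$

**Step 3: where $a\parallel W_I$ can come from in $u$.** We can now trace the new derivative.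

**Lemma 11.** Let $\sigma',y,h$ be as in Lemma 10, and let all hypotheses of Lemma 9 hold (including that $h$ and all elements of $D(\sigma(y))$ are $\not\sim\mathbf 0$). If $a\parallel W_I\in_{d-1}\sigma'(u)$, then one of the following holds:

* ($\alpha$) $h=a\parallel W_I$, and $y$ is $(d-1)$-exposed in $u$ under $\sigma$;
* ($\beta$) $h=W_I$, and some parallel factor $\varphi$, equal to $t_2\parallel u_2$ or $u_2\parallel t_2$, is $(d-1)$-exposed in $u$ under $\sigma$, with $\sigma(u_2)\sim a$ and $y$ $(d-2)$-exposed in $t_2$ under $\sigma$.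

*Proof.* By Lemma 9 exposure under $\sigma$ and under $\sigma'$ coincide. By Lemma 8(b) at level $d-1$ there is an exposed $\varphi$ in $u$ with $a\parallel W_I\in_{d-1}\sigma'(\varphi)$.

*Prefix.* If $\varphi=av$, then $\sigma'(v)\sim_{d-1}a\parallel W_I$, contradicting Lemma 10.

*Variable.* Let $\varphi=z$. If $a\parallel W_I\in_{d-1}\sigma(z)$, then Lemma 8(a) under $\sigma$ gives $a\parallel W_I\in_{d-1}\sigma(u)\sim_dP$, contradicting (3). So $z=y$ and $a\parallel W_I\sim_{d-1}h$. By Fact 1 and (2), $h\ne W_I$, and ($\alpha$) holds.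

*Parallel term.* Up to order, $q\parallel r\sim_{d-1}a\parallel W_I$ with $r=\sigma'(u_2)\not\sim\mathbf 0$ for one component $u_2$ and $q\in D(\sigma'(t_2))$ for the other component $t_2$. If $q\sim\mathbf 0$, then $\sigma'(u_2)\sim_{d-1}a\parallel W_I$, contradicting Lemma 10. Otherwise Lemma 6 applies. If $q\sim a$ and $r\sim_{d-2}W_I$, this contradicts Lemma 10. So $r\sim a$ and $q\sim_{d-2}W_I$. Then $\sigma(u_2)\sim a$ by Lemma 9, and $W_I\in_{d-2}\sigma'(t_2)$. Apply Lemma 8(b) at level $d-2$ to $t_2$. An exposed prefix $av$ gives $\sigma'(v)\sim_{d-2}W_I$, contradicting Lemma 10. An exposed parallel term gives, by Lemma 5(b), a component $v$ with $\sigma'(v)\sim_{d-2}W_I$, contradicting Lemma 10. So some variable $z$ is $(d-2)$-exposed in $t_2$ with $W_I\in_{d-2}\sigma'(z)$.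

If $W_I\in_{d-2}\sigma(z)$, then $W_I\in_{d-2}\sigma(t_2)$ by Lemma 8(a). By Fact 5 and $\sigma(u_2)\sim a$, $a\parallel W_I\in_{d-1}\sigma(\varphi)$, hence $a\parallel W_I\in_{d-1}\sigma(u)\sim_dP$, contradicting (3). So $z=y$ and $W_I\sim_{d-2}h$, which by Fact 1 forces $h=W_I$. This is ($\beta$). $\square$

## 11. Carrying the special summand from $t$ to $u$

**Step 1: a sufficient condition for $\sigma(u)$ to be marked.**

**Lemma 12.** Suppose $\varphi$ is $(d-1)$-exposed in $u$ under $\sigma$, and either $\varphi$ is a parallel term with $\sigma(\varphi)\sim_dP$, or $\varphi=x$ is a variable and some $s^*\in S(\sigma(x))$ has $s^*\sim_dP$. Then $\sigma(u)$ is marked.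

*Proof.* Take $\tau'\in S_\sigma(u)$ witnessing the exposure. Form an instance $s'$ of $\tau'$: use $s^*$ for the designated factor in the variable case, and for every other variable factor occurrence $z$ use some $s_z\in S(\sigma(z))$ with $\mathbf 1\in_{d-1}s_z$. Such $s_z$ exists by Fact 6, since $\mathbf 1\in_{d-1}\sigma(z)$. By Fact 7, $s'\in S(\sigma(u))$. The designated factor instance is $\sim_dP$, and every other factor instance has a derivative $\sim_{d-1}\mathbf 1$. So by Fact 3 every $g\in_{d-1}P$ satisfies $g\in_{d-1}s'$. By Fact 6, $D(s')\subseteq D(\sigma(u))$ up to $\sim$, and $\sigma(u)\sim_dP$. Hence $s'\sim_dP$, and $\sigma(u)$ is marked. $\square$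

**Step 2: the distinguished factor of $t$.** Since $\sigma(t)$ is marked, some $s\in S(\sigma(t))$ is $\sim_dP$. By Fact 7, $s$ is an instance of some $\tau\in S_\sigma(t)$. As $P$ is $d$-prime, exactly one factor instance is $\sim_dP$ and all others are $\sim_d\mathbf 1$. The derivatives of the instance of a factor $\varphi'$ are, up to $\sim$, derivatives of $\sigma(\varphi')$. So $\mathbf 1\in_{d-1}\sigma(\varphi')$ for every other factor $\varphi'$, and the distinguished factor is $(d-1)$-exposed in $t$ under $\sigma$. It is not a prefix, by Lemma 7. Two cases remain.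

**Step 3 (Case A): the distinguished factor is a variable $x$, with instance $s^*\in S(\sigma(x))$, $s^*\sim_dP$.** By Lemma 8(a), the derivatives of $\sigma(x)$ are, modulo $\sim_{d-1}$, among those of $\sigma(t)\sim_dP$, and they include those of $s^*\sim_dP$. So $\sigma(x)\sim_dP$. By Fact 1, $\mu(\sigma(x))=5$, and every derivative has $\mu=4$, so $\nu(\sigma(x))=4$.

Take $y:=x$ and $h:=a\parallel W_I$. As $\mu(h)=4$, we have $1+\mu(h)\ge5$ and $\mu(h)\le4$, and $h$ and the derivatives of $\sigma(x)$ are $\not\sim\mathbf 0$. So all hypotheses of Lemma 9 hold, and $x$ is $(d-1)$-exposed in $t$ also under $\sigma'$. Since $h\in D(\sigma'(x))$, Lemma 8(a) and soundness give $a\parallel W_I\in_{d-1}\sigma'(t)\sim_d\sigma'(u)$. Lemma 11 applies, and since $h=a\parallel W_I$, ($\alpha$) holds: $x$ is $(d-1)$-exposed in $u$ under $\sigma$. Lemma 12, with $s^*$, shows that $\sigma(u)$ is marked.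

**Step 4 (Case B): the distinguished factor is a parallel term.** Let its components be $t_1,u_1$; then $\sigma(t_1),\sigma(u_1)\not\sim\mathbf 0$ and $\sigma(t_1)\parallel\sigma(u_1)\sim_da\parallel p$. By Lemma 6, after possibly exchanging names, $\sigma(t_1)\sim a$ and $\sigma(u_1)\sim_{d-1}p$.

*A variable supplying two summands.* For each of the $n=2B+1$ indices $j$, $W_{\{j\}}\in_{d-2}\sigma(u_1)$; apply Lemma 8(b) at level $d-2$. If the exposed factor is a prefix or a parallel term, then $\sigma(v)\sim_{d-2}W_{\{j\}}$ for some $v\in\mathrm{Sub}$: the body of the prefix, or, by Lemma 5(b), the component that did not move. By Lemma 7 each $v$ serves at most one $j$, so this accounts for at most $B$ indices. The remaining at least $B+1$ indices come from variables, of which there are at most $B$. So there are a variable $y$, $(d-2)$-exposed in $u_1$ under $\sigma$, and $j_1\neq j_2$ with $W_{\{j_1\}},W_{\{j_2\}}\in_{d-2}\sigma(y)$.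

*The perturbation.* By Lemma 8(a) each derivative of $\sigma(y)$ is $\sim_{d-2}$ some $W_{\{j\}}$, so $\mu(\sigma(y))=4$ and $\nu(\sigma(y))=3$. Take $h:=W_I$ with $\mu(h)=3$. Then $1+\mu(h)\ge4$, $\mu(h)\le3$, and $h$ and the derivatives of $\sigma(y)$ are $\not\sim\mathbf 0$. So all hypotheses of Lemma 9 hold, and in particular $\sigma'(t_1)\sim a$. By Lemma 8(a), $W_I\in_{d-2}\sigma'(u_1)$. By Fact 5, $a\parallel W_I\in_{d-1}$ the $\sigma'$-instance of the distinguished factor, which is $(d-1)$-exposed in $t$ under $\sigma'$. Hence $a\parallel W_I\in_{d-1}\sigma'(t)\sim_d\sigma'(u)$.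

*Reading off $u$.* Lemma 11 applies, and since $h=W_I$, ($\beta$) holds; let $\varphi,t_2,u_2$ be as there. Since $y$ is $(d-2)$-exposed in $t_2$ under $\sigma$, Lemma 8(a) gives $W_{\{j_1\}},W_{\{j_2\}}\in_{d-2}\sigma(t_2)$. As $\sigma(u_2)\sim a$, $\sigma(\varphi)$ has a derivative $\sim\sigma(t_2)\parallel\mathbf 0\sim\sigma(t_2)$. So by Lemma 8(a) $\sigma(t_2)\in_{d-1}\sigma(u)\sim_dP$, and by (1) $\sigma(t_2)\sim_{d-1}p$ or $\sigma(t_2)\sim_{d-1}a\parallel W_{\{j\}}$ for some $j$.

The second possibility is why two indices were needed. In that case both $W_{\{j_1\}}$ and $W_{\{j_2\}}$ are $\sim_{d-2}$ elements of $D(a\parallel W_{\{j\}})=\{W_{\{j\}},\ a\parallel\beta_j\}$ (up to $\sim$). By Lemma 7 they are not $\sim_{d-2}a\parallel\beta_j$, so both are $\sim_{d-2}W_{\{j\}}$ and $j_1=j=j_2$, a contradiction. So $\sigma(t_2)\sim_{d-1}p$, and by Fact 5 $\sigma(\varphi)\sim a\parallel\sigma(t_2)\sim_da\parallel p=P$. Lemma 12 shows that $\sigma(u)$ is marked.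

This completes the axiom instances, hence Proposition 3 and Theorem 3. By Proposition 2 it proves Theorem 1, for every finite nonempty $\mathrm{Act}$ including $\mathrm{Act}=\{a\}$, and together with Proposition 1 it proves Theorem 2. $\blacksquare$

## 12. Quantitative consequences of Theorem 3

Three observations are immediate.

1. Any sound axiom system over $\mathcal L$ that proves the single valid equation $(e_B)$, with $N=32B$, contains an equation with more than $B$ distinct subterms.
2. Soundness modulo $d$-step bisimilarity, $d=64B+10$, already suffices for $(e_B)$ not to be derivable from equations with at most $B$ distinct subterms.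
3. The underivable equations use only $\mathbf 0$, prefixing by one action $a$, $+$, and one operator $|_{A_0}$ with $a\notin A_0$. By Theorem 1, adding further operators $|_A$, $A\subseteq\mathrm{Act}$, to a language that contains some $|_{A_0}$ with $A_0\neq\mathrm{Act}$ never restores finite axiomatizability.
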